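# Slowly split bushes in $L^1$: the Krein–Milman property forces the Radon–Nikodym property

## 1. A bush in which one node is split at a time

Let $\Omega=Y=\{0,1\}^{\mathbb N}$, both with the coin-tossing measure $\lambda$. Subsets of $\Omega$ will serve as labels, and functions on $Y$ will be the vectors. We write $\|\cdot\|_1$ for the norm of $L^1(Y)$, and $E[f\,|\,\mathcal F]$ for the conditional expectation of $f\in L^1(Y)$ on a sub-$\sigma$-algebra $\mathcal F$ of the Borel sets of $Y$. Recall that $\|E[f|\mathcal F]\|_1\le\|f\|_1$.

**Definition 1 (slow bush).** Let $\Omega_0\subset\Omega$ be Borel with $\lambda(\Omega_0)>0$. A slow bush on $\Omega_0$ consists of the following data.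

- Finite Borel partitions $\Pi_0=\{\Omega_0\},\Pi_1,\Pi_2,\dots$ of $\Omega_0$ into sets of positive measure. For $i\ge1$, $\Pi_i$ arises from $\Pi_{i-1}$ by splitting exactly one set $W_i\in\Pi_{i-1}$ into finitely many (at least two) sets of equal measure, called the children of $W_i$. Every set that occurs in some $\Pi_i$ is split at some later time.
- A vector $z_V\in L^1(Y)$ for each set $V$ occurring in some $\Pi_i$, with $\|z_V\|_1\le K$ for a fixed $K$.
- Finite $\sigma$-algebras $\mathcal F_0\subset\mathcal F_1\subset\cdots$ of Borel sets of $Y$, and a number $\delta>0$.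

They satisfy, for every $i\ge1$ in (1), (2), (4) and every $i\ge 0$ in (3),
$$z_{W_i}\ \text{is the average of the } z_V \text{ over the children } V \text{ of } W_i,\tag{1}$$
$$\|E[z_V-z_{W_i}\,|\,\mathcal F_{i-1}]\|_1\le2^{-i}\quad\text{for every child }V\text{ of }W_i,\tag{2}$$
$$\|z_V-E[z_V|\mathcal F_i]\|_1\le2^{-i}\quad\text{for every }V\in\Pi_i,\tag{3}$$
$$\|z_V-z_{W_i}\|_1\ge\delta\quad\text{for every child }V\text{ of }W_i.\tag{4}$$

In words: $\mathcal F_i$ sees all vectors present at time $i$ almost exactly. The split at time $i$ is almost invisible to $\mathcal F_{i-1}$, yet it moves the vector by at least $\delta$ in norm. Put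
$$D_i=\mathrm{conv}\{z_V:V\in\Pi_i\},\qquad D=\overline{\bigcup_iD_i}.$$
By (1), $D_{i-1}\subset D_i$, so $D$ is a nonempty closed convex bounded set.

**Example 1 (dyadic densities).** Let $\Omega_0=\Omega=Y$, let the nodes be the cylinders $V$, each split into its two halves in order of appearance, and put $z_V=1_V/\lambda(V)$, $\mathcal F_i=\sigma(\Pi_i)$. Then (1) is clear. If $V$ is a child of $W=W_i$, then $W$ is an atom of $\mathcal F_{i-1}$, so $E[z_V|\mathcal F_{i-1}]=1_W/\lambda(W)=z_W$, and the left side of (2) is $0$. Each $z_V$ with $V\in\Pi_i$ is $\mathcal F_i$-measurable, so the left side of (3) is $0$. Finally $|z_V-z_W|=1/\lambda(W)$ on $W$ and $0$ elsewhere, so (4) holds with $\delta=1$. Here $D_i$ is the set of $\Pi_i$-measurable probability densities. Since $E[f|\mathcal F_i]\to f$ in $L^1$ for each $f$, $D$ is the set of all $f\ge0$ on $Y$ with $\int f=1$. This $D$ has no extreme points: given $f\in D$, choose a Borel set $B$ with $\theta=\int_Bf\in(0,1)$ (the measure $f\lambda$ is nonatomic) and write $f=\theta\cdot\frac{f1_B}{\theta}+(1-\theta)\cdot\frac{f1_{B^c}}{1-\theta}$,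 a combination of two distinct elements of $D$.

In the example one splits $f$ by restricting it to a node. In a general slow bush the functions $z_V$ for different $V$ may overlap on $Y$ in any way. So it is not clear what "the part of a point $z\in D$ that lives on the node $V$" should mean. Giving it a meaning is the heart of the talk. We shall prove two statements.

**Proposition A.** For every slow bush, the set $D$ has no extreme points.

**Proposition B.** Let $C\subset L^1(Y)$ be nonempty, closed, convex, bounded and without the Radon–Nikodym property. Then there is a slow bush all of whose vectors $z_V$ lie in $C$.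

If all $z_V$ lie in a closed convex $C$, then $D\subset C$. Together the propositions put inside every such $C$ a closed convex set without extreme points. The next section says which question this answers.

## 2. Dentability, extreme points, and the theorem for $L^1$

Scalars are real. Let $C$ be a nonempty closed, convex, bounded subset of a Banach space $X$. We write $B(x,\varepsilon)$ for the open ball, so $A\setminus B(x,\varepsilon)$ consists of the points of $A$ at distance at least $\varepsilon$ from $x$.

**Definition 2.** A nonempty set $A$ is dentable if for every $\varepsilon>0$ there is $x\in A$ with $x\notin\overline{\mathrm{conv}}\,(A\setminus B(x,\varepsilon))$. The set $C$ has the Radon–Nikodym property (RNP) if every nonempty $A\subset C$ is dentable. The space $X$ has the RNP if all its closed, convex, bounded subsets have it.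

Equivalently, $C$ has the RNP if every nonempty closed convex subset of $C$ is the closed convex hull of its strongly exposed points. Also equivalently for a space $X$: for every finite measure space $(S,\Sigma,\mu)$, every $\mu$-continuous $X$-valued measure of bounded variation has a Bochner integrable density.

**Definition 3.** $C$ has the Krein–Milman property (KMP) if every nonempty closed convex $D\subset C$ is the closed convex hull of its extreme points. $X$ has the KMP if all its closed, convex, bounded subsets have it.

It is known that RNP implies KMP, both for sets and for spaces. The question, taken from the paper "The Radon-Nikodym Property And The Krein-Milman Property Are Equivalent For Strongly Regular Sets", is whether the two properties coincide for closed subspaces of $L^1[0,1]$, and for closed convex bounded subsets of $L^1[0,1]$.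

**Example 2 (the simplest cases).** A bounded nonempty set $A\subset\mathbb R$ is dentable: given $\varepsilon>0$, take $x\in A$ with $x>\sup A-\varepsilon$. Then $A\setminus B(x,\varepsilon)\subset(-\infty,x-\varepsilon]$, whose closed convex hull misses $x$. A single point is dentable too, as the closed convex hull of the empty set is empty. In $L^1(Y)$, on the other hand, the set $A$ of dyadic densities $z_V$ of Example 1 is not dentable: each $z_V$ is the average of its two children, both at distance $1$ from it, so $z_V\in\mathrm{conv}(A\setminus B(z_V,1))$. So the set $P$ of all probability densities fails the RNP, and by Example 1 it fails the KMP.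

**Example 3 (one must search for $D$).** Let $C=\{f\in L^1(Y):f\ge0,\int f\le1\}$. It contains $P$, so it fails the RNP. But $0$ is an extreme point of $C$: if $0=\frac12(f+g)$ with $f,g\ge0$, then $f=g=0$. So to refute the KMP one must look for a suitable closed convex subset.

**Theorem 1.** Let $C\subset L^1[0,1]$ be nonempty, closed, convex, bounded, and without the RNP. Then $C$ contains a nonempty closed convex set $D$ which has no extreme points. In particular $C$ fails the KMP.

The last sentence holds because the closed convex hull of the empty set is empty. The answer to the question is therefore yes. A closed convex bounded subset of $L^1[0,1]$ has the KMP if and only if it has the RNP. If a closed subspace $X\subset L^1[0,1]$ fails the RNP, then by definition some closed convex bounded $C\subset X$ fails it. By Theorem 1 this $C$ fails the KMP, so $X$ fails the KMP. Hence for closed subspaces, too, the KMP and the RNP coincide.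

Since $L^1[0,1]$ and $L^1(Y)$ are linearly isometric, Theorem 1 follows from Propositions A and B. Sections 3–6 prove Proposition A, Sections 7–10 prove Proposition B, and Section 11 proves a stronger theorem for functions with values in a UMD space.

## 3. Points of $D$ as finitely additive measures

Fix a slow bush. The purpose of this section is to describe every point of $D$ by scalar data on the nodes.

Let $\mathcal A$ be the family of all unions of elements of $\Pi_i$, $i\ge0$. As the partitions refine one another, $\mathcal A$ is an algebra of subsets of $\Omega_0$, and it is countable. Iterating (1), where children have equal measure, gives for $V\in\Pi_j$ and $i\ge j$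
$$z_V=\sum_{U\in\Pi_i,\ U\subset V}\frac{\lambda(U)}{\lambda(V)}\,z_U.\tag{5}$$

For a finitely additive $\nu:\mathcal A\to[0,1]$ put
$$Z_i(\nu)=\sum_{V\in\Pi_i}\nu(V)z_V,\qquad \Delta_i(\nu)=Z_i(\nu)-Z_{i-1}(\nu)=\sum_{V\text{ child of }W_i}\nu(V)\,(z_V-z_{W_i}).\tag{6}$$
The last equality holds because only $W_i$ changes at time $i$ and $\nu(W_i)=\sum\nu(V)$ over its children. We have $\|Z_i(\nu)\|_1\le K$, by (2) $\|E[\Delta_i(\nu)|\mathcal F_{i-1}]\|_1\le2^{-i}$, and by (3) $\|Z_i(\nu)-E[Z_i(\nu)|\mathcal F_i]\|_1\le2^{-i}$.

**Step 1: the sequence $Z_i(\nu)$ is almost a martingale.** If $l>i$ then $\mathcal F_i\subset\mathcal F_{l-1}$, so $\|E[\Delta_l(\nu)|\mathcal F_i]\|_1\le\|E[\Delta_l(\nu)|\mathcal F_{l-1}]\|_1\le2^{-l}$. Writing $Z_n=Z_i+\sum_{i<l\le n}\Delta_l$, we get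
$$\|E[Z_n(\nu)|\mathcal F_i]-Z_i(\nu)\|_1\le2^{-i}+\sum_{l>i}2^{-l}=2^{1-i}\qquad(n\ge i).\tag{7}$$

**Step 2: a true martingale nearby.** For fixed $i$ and $i\le m\le n$, $\|E[Z_n(\nu)-Z_m(\nu)|\mathcal F_i]\|_1\le\sum_{l>m}2^{-l}=2^{-m}$. So $E[Z_n(\nu)|\mathcal F_i]$ is Cauchy in $n$; let $M_i(\nu)$ be its limit. Since $E[E[Z_n|\mathcal F_{i+1}]|\mathcal F_i]=E[Z_n|\mathcal F_i]$, the sequence $(M_i(\nu))$ is an $(\mathcal F_i)$-martingale, and by (7)
$$\|M_i(\nu)-Z_i(\nu)\|_1\le2^{1-i},\qquad\sup_i\|M_i(\nu)\|_1\le K.\tag{8}$$

**Step 3: the $\sigma$-algebras resolve $D$.** If $y\in D_j$ and $i\ge j$, then $y\in D_i$, so (3) gives $\|y-E[y|\mathcal F_i]\|_1\le2^{-i}$. Conditional expectations are contractions and $\bigcup D_j$ is dense in $D$. Hence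
$$E[z|\mathcal F_i]\to z\ \text{ in }L^1\quad\text{for every }z\in D.\tag{9}$$

**Lemma 1.** A vector $z$ lies in $D$ if and only if $z=\lim_iZ_i(\nu)$ in norm for some finitely additive probability $\nu$ on $\mathcal A$.

*Proof.* If $\nu$ is a finitely additive probability, then $Z_i(\nu)\in D_i$, so a norm limit of $Z_i(\nu)$ lies in $D$.

Conversely let $z\in D$. As the $D_i$ increase, we may choose $k_n\uparrow\infty$ and convex combinations $y_n=\sum_{V\in\Pi_{k_n}}c^n_Vz_V$ with $y_n\to z$. Put $\nu_n(A)=\sum_{V\in\Pi_{k_n}}c^n_V\,\lambda(A\cap V)/\lambda(V)$, a finitely additive probability on $\mathcal A$. By (5), $Z_i(\nu_n)=y_n$ for $i\ge k_n$. As $\mathcal A$ is countable, a diagonal argument lets us pass to a subsequence along which $\nu_n(A)\to\nu(A)$ for every $A\in\mathcal A$. Then $\nu$ is a finitely additive probability and, the sums being finite, $Z_i(\nu_n)\to Z_i(\nu)$ for each $i$. For $k_n\ge i$, (7) applied to $\nu_n$ at the later time $k_n$ says $\|E[y_n|\mathcal F_i]-Z_i(\nu_n)\|_1\le2^{1-i}$. Letting $n\to\infty$,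
$$\|E[z|\mathcal F_i]-Z_i(\nu)\|_1\le2^{1-i}.$$
By (9), $E[z|\mathcal F_i]\to z$, so $Z_i(\nu)\to z$. $\square$

## 4. Splitting every node at once: cancellation between branches

Here is a natural plan for Proposition A. Let $z\in D$ be extreme and $z=\lim Z_n(\nu)$. For a node $V$ put $\nu_V(\cdot)=\nu(\cdot\cap V)$ and write
$$Z_n(\nu)=Z_n(\nu_V)+Z_n(\nu_{\Omega_0\setminus V}).$$
If both terms converge, then $z$ is a convex combination of two points of $D$, the first of which is approximately $z_V$ when seen by $\mathcal F_i$. Extremality forces that point to be $z$. Following a nested sequence of nodes then gives $z_{V^i}\to z$, which contradicts the jumps (4). Everything hinges on the convergence of the two terms separately.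

For a bush whose nodes of one level are all split together, with conditions like (1)–(4) level by level, this convergence can fail.

**Example 4.** Number the coordinates of $Y$ by $0,1,2,\dots$ and let $r_k=\pm1$ be the sign given by the $k$-th coordinate. For a word $w\in\{\pm1\}^n$ put $p_w=\prod_{k=1}^n(1+w_kr_k)$, with $p_\emptyset=1$. So $p_w=2^n$ on a set of measure $2^{-n}$ and $p_w=0$ elsewhere. Let the root carry the function $1$, and let the nodes of level $n+1$ be $(+,w)$ and $(-,w)$, $w\in\{\pm1\}^n$, with
$$z_{+,w}=r_0+p_w,\qquad z_{-,w}=2-r_0-p_w .$$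
For $n=0$ these are $1+r_0$ and $1-r_0$. They average to the root and are at distance $1$ from it. For a one-letter extension $w'$ of $w\in\{\pm1\}^n$, $p_{w'}-p_w=\pm p_wr_{n+1}$. So a node of level $n+1$ is the average of its two children, each at distance $1$, and the increment has conditional expectation $0$ on the $\sigma$-algebra of $r_0,\dots,r_n$, for which all vectors up to level $n+1$ are measurable. All norms are at most $4$. Now let $\nu$ put mass $\frac12$ on each of the nodes $(+,1^n)$ and $(-,1^n)$ for every $n$. Then $Z(\nu)$ at level $n+1$ is $\frac12(r_0+p_{1^n})+\frac12(2-r_0-p_{1^n})=1$, while the part over the $+$ half is $\frac12(r_0+p_{1^n})$. The latter does not converge in $L^1$, as $p_{1^n}\to0$ a.e. and $\|p_{1^n}\|_1=1$.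

The two halves diverge, and their divergences cancel because they use the same increment at the same time. In a slow bush only one node moves at each time, and (2) demands that its increment be invisible to a $\sigma$-algebra that already sees all earlier vectors. If in Example 4 we split $(+,w)$ first, and include $r_{n+1}$ in the $\sigma$-algebra, then the later increment $\pm p_wr_{n+1}$ at $(-,w)$ equals its own conditional expectation, of norm $1$, and (2) forbids it.

The gain is an exact formula. Let $A$ be a union of elements of $\Pi_{i_0}$. For $i>i_0$ the single split set $W_i$ lies either in $A$ or in $\Omega_0\setminus A$. Put $e_i=1$ in the first case and $e_i=0$ in the second. By (6),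
$$\Delta_i(\nu_A)=e_i\,\Delta_i(\nu)\qquad(i>i_0).$$
So restriction to $A$ multiplies the increments of an approximate martingale by constants $0$ or $1$: it is a martingale transform with constant multipliers.

In $L^p$ with $1<p<\infty$ such transforms are bounded, and we would be done. In $L^1$ they are not.

**Example 5.** Let $p_n=2^n1_{I_n}$, where $I_n$ is the cylinder on which the first $n$ coordinates are $1$, and $N_n=\sum_{l\le n,\ l\text{ odd}}(p_l-p_{l-1})$. Let $k$ be even, $k+1\le n$. On $I_k\setminus I_{k+1}$, a set of measure $2^{-k-1}$, we have $p_l=2^l$ for $l\le k$ and $p_l=0$ for $l>k$. So there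
$$N_n=\sum_{l<k,\ l\text{ odd}}2^{l-1}-2^k=\frac{2^k-1}3-2^k=-\frac{2\cdot2^k+1}3 .$$
Each such $k$ contributes at least $\frac13$ to $E|N_n|$. So $E|p_n|=1$ but $E|N_n|\ge n/6$.

What saves us is that we know in advance that the transform is $L^1$-bounded, since $\|Z_i(\nu_A)\|_1\le K$. The next section shows that for constant multipliers in $\{0,1\}$, a convergent martingale together with an $L^1$-bounded transform gives a convergent transform.

## 5. Martingale transforms with constant multipliers

We use these textbook facts. For a nonnegative submartingale $(u_i)_{i\le n}$, Doob's inequality $\alpha P(\max u_i>\alpha)\le E[u_n;\max u_i>\alpha]$ holds. An $L^1$-bounded martingale converges a.e. to an integrable limit. If $M_i\to M_\infty$ in $L^1$, then $M_i=E[M_\infty|\mathcal F_i]$.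

**Lemma 2 (weak-type inequality; Burkholder).** Let $(f_i)_{i\ge0}$ be a real martingale, $e_l$ real constants with $|e_l|\le1$, and $g_i=\sum_{1\le l\le i}e_l(f_l-f_{l-1})$. Then for all $\alpha>0$, with $c=30$,
$$\alpha P\big(\sup_i|g_i|>\alpha\big)\le c\,\sup_iE|f_i| .\tag{10}$$

*Proof.* Let $(\mathcal F_i)$ be the filtration. It suffices to prove $\alpha P(\max_{i\le n}|g_i|>\alpha)\le30\,E|f_n|$ for each $n$ and let $n\to\infty$.

**Step 1: nonnegative $f$, truncation.** The purpose is to replace $f$ by a bounded process, for which $L^2$ methods work. Let $f\ge0$. By Doob, $P(\max_{i\le n}f_i>\alpha)\le Ef_n/\alpha$. Let $u_i=f_i\wedge\alpha$, a supermartingale with $0\le u_i\le\alpha$. Put $A_0=0$ and $A_i-A_{i-1}=-E[u_i-u_{i-1}|\mathcal F_{i-1}]\ge0$. Then $m_i=u_i+A_i$ is a martingale, $u=m-A$, and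
$$EA_n=Eu_0-Eu_n\le Ef_0=Ef_n .$$

**Step 2: the square function of $m$.** Since $m_l-m_{l-1}=(u_l-u_{l-1})-E[u_l-u_{l-1}|\mathcal F_{l-1}]$, we have $E(m_l-m_{l-1})^2\le E(u_l-u_{l-1})^2$. Also
$$E(u_l-u_{l-1})^2=E[u_l^2-u_{l-1}^2]-2E[u_{l-1}(u_l-u_{l-1})]=E[u_l^2-u_{l-1}^2]+2E[u_{l-1}(A_l-A_{l-1})],$$
and the last term is at most $2\alpha E[A_l-A_{l-1}]$. Summing, and using $Eu_n^2\le\alpha Eu_n\le\alpha Ef_n$,
$$\sum_{l\le n}E(m_l-m_{l-1})^2\le Eu_n^2+2\alpha EA_n\le3\alpha Ef_n .$$

**Step 3: conclusion for $f\ge0$.** On $\{\max_{i\le n}f_i\le\alpha\}$ we have $u=f$ up to time $n$, so $g_i=X_i-\sum_{l\le i}e_l(A_l-A_{l-1})$ with $X_i=\sum_{1\le l\le i}e_l(m_l-m_{l-1})$, and the last sum has modulus at most $A_n$. So on this event $|g_i|>\alpha$ for some $i\le n$ implies $\max_{i\le n}|X_i|>\alpha/2$ or $A_n\ge\alpha/2$. The increments of the martingale $X$ are orthogonal, so $EX_n^2\le3\alpha Ef_n$. Doob's inequality for $X^2$ gives $P(\max_{i\le n}|X_i|>\alpha/2)\le\frac4{\alpha^2}\cdot3\alpha Ef_n=12Ef_n/\alpha$. By Markov, $P(A_n\ge\alpha/2)\le\frac2\alpha Ef_n$. Altogether $P(\max_{i\le n}|g_i|>\alpha)\le(1+12+2)Ef_n/\alpha$.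

**Step 4: general $f$.** For $i\le n$, $f_i=E[f_n^+|\mathcal F_i]-E[f_n^-|\mathcal F_i]$, and $g$ is the difference of the two transforms. If $|g_i|>\alpha$, one of them exceeds $\alpha/2$ in modulus. Step 3 with $\alpha/2$ gives $P(\max_{i\le n}|g_i|>\alpha)\le\frac{30}\alpha(Ef_n^++Ef_n^-)=\frac{30}\alpha E|f_n|$. $\square$

**Lemma 3.** Let $(M_i)_{i\ge i_0}$ be a martingale on a probability space which converges in $L^1$, let $d_i=M_i-M_{i-1}$, let $e_i\in\{0,1\}$ be constants, and $N_i=\sum_{i_0<l\le i}e_ld_l$. If $\sup_iE|N_i|<\infty$, then $N_i$ converges in $L^1$.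

*Proof.* Let $(\mathcal F_i)$ be the filtration, $M_\infty=\lim M_i$, $M^*=\sup_i|M_i|$ and $N^*=\sup_i|N_i|$.

**Step 1: the tails of $M^*$ and $N^*$ are $o(1/\alpha)$.** As $|M_n|\le E[|M_\infty|\,|\mathcal F_n]$, Doob gives $\alpha P(\max_{i\le n}|M_i|>\alpha)\le E[|M_\infty|;\max_{i\le n}|M_i|>\alpha]$. Letting $n\to\infty$, $\alpha P(M^*>\alpha)\le E[|M_\infty|;M^*>\alpha]$. In particular $P(M^*>\alpha)\le E|M_\infty|/\alpha\to0$, and so $\alpha P(M^*>\alpha)\to0$ as $\alpha\to\infty$.

For $N^*$, let $\epsilon>0$ and choose $m\ge i_0$ with $\|M_\infty-M_m\|_1\le\epsilon$. The martingale $\tilde M_i=M_i-M_{i\wedge m}$ vanishes for $i\le m$, and for $i>m$ it equals $E[M_\infty-M_m|\mathcal F_i]$, so $\sup_i\|\tilde M_i\|_1\le\epsilon$. Its transform by $(e_l)$ is $N_i-N_{i\wedge m}$. If $N^*>2\alpha$, then $\max_{i\le m}|N_i|>\alpha$ or $\sup_i|N_i-N_{i\wedge m}|>\alpha$. By Lemma 2,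
$$\alpha P(N^*>2\alpha)\le\alpha P\big(\max_{i\le m}|N_i|>\alpha\big)+c\,\epsilon .$$
The maximum of finitely many integrable functions is integrable, so the first term tends to $0$ as $\alpha\to\infty$. As $\epsilon$ is arbitrary, $\alpha P(N^*>\alpha)\to0$.

**Step 2: stopping before $N$ is large costs little.** Let $\tau=\tau_\alpha=\inf\{i\ge i_0:|N_i|>\alpha\text{ or }|M_i|>\alpha\}$. By Step 1, $\alpha P(\tau<\infty)\to0$. If $\tau=i_0$, then $N_\tau=0$. If $i_0<\tau<\infty$, then $|N_{\tau-1}|,|M_{\tau-1}|\le\alpha$, so $|N_\tau|\le\alpha+|d_\tau|\le2\alpha+|M_\tau|$. Moreover $E[|M_\tau|;\tau<\infty]=\sum_iE[|M_i|;\tau=i]\le\sum_iE[|M_\infty|;\tau=i]=E[|M_\infty|;\tau<\infty]$. Hence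
$$E[|N_\tau|;\tau<\infty]\le2\alpha P(\tau<\infty)+E[|M_\infty|;\tau<\infty]\to0\qquad(\alpha\to\infty).$$

**Step 3: no mass escapes.** $N$ is an $L^1$-bounded martingale, so $N_i\to N_\infty\in L^1$ a.e. Put $N_\tau=N_\infty$ on $\{\tau=\infty\}$. The stopped martingale $N_{i\wedge\tau}$ tends a.e. to $N_\tau$. It is dominated by $\alpha+|N_\tau|1_{\{\tau<\infty\}}$, because before time $\tau$ it is at most $\alpha$ in modulus. This bound is integrable by Step 2. So $N_{i\wedge\tau}\to N_\tau$ in $L^1$, and since $E|N_{i\wedge\tau}|$ increases with $i$,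
$$E|N_{i\wedge\tau}|\le E|N_\tau|\le E|N_\infty|+E[|N_\tau|;\tau<\infty].$$
Let $\alpha\to\infty$ through the integers. Almost everywhere $M^*,N^*<\infty$, so $\tau_\alpha=\infty$ eventually and $N_{i\wedge\tau_\alpha}\to N_i$. By Fatou and Step 2, $E|N_i|\le E|N_\infty|$ for every $i$. By Fatou again $E|N_\infty|\le\liminf E|N_i|$, so $E|N_i|\to E|N_\infty|$. Finally apply Fatou to $|N_i|+|N_\infty|-|N_i-N_\infty|\ge0$:
$$2E|N_\infty|\le2E|N_\infty|-\limsup_iE|N_i-N_\infty| ,$$
so $N_i\to N_\infty$ in $L^1$. $\square$

## 6. Restriction to a node, and the absence of extreme points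

We return to a slow bush and carry out the plan of Section 4.

**Lemma 4.** Let $\nu$ be a finitely additive probability on $\mathcal A$ such that $Z_i(\nu)$ converges in norm. For $A\in\mathcal A$ let $\nu_A=\nu(\cdot\cap A)$. Then $Z_i(\nu_A)$ converges in norm.

*Proof.* Let $A$ be a union of elements of $\Pi_{i_0}$, and for $i>i_0$ let $e_i\in\{0,1\}$ be as in Section 4, so that $\Delta_i(\nu_A)=e_i\Delta_i(\nu)$. Let $M_i=M_i(\nu)$ and $M'_i=M_i(\nu_A)$ be the martingales of (8), with differences $d_i,d'_i$. By (8), both $\|d_i-\Delta_i(\nu)\|_1$ and $\|d'_i-\Delta_i(\nu_A)\|_1$ are at most $2^{1-i}+2^{2-i}=6\cdot2^{-i}$, so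
$$\|d'_i-e_id_i\|_1\le12\cdot2^{-i}\qquad(i>i_0).$$
Let $N_i=\sum_{i_0<l\le i}e_ld_l$. Then $M'_i-M'_{i_0}-N_i=\sum_{i_0<l\le i}(d'_l-e_ld_l)$ converges in $L^1$. Since $(M'_i)$ is $L^1$-bounded by (8), so is $(N_i)$. By hypothesis and (8), $M_i$ converges in $L^1$. Lemma 3, on the probability space $(Y,\lambda)$, shows that $N_i$ converges in $L^1$. Hence so does $M'_i$, and by (8) so does $Z_i(\nu_A)$. $\square$

**Proof of Proposition A.** Suppose $z\in D$ is extreme, and let $\nu$ be as in Lemma 1.

**Step 1: every charged node looks like $z$.** The purpose is to show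
$$\|E[z|\mathcal F_i]-z_V\|_1\le2^{1-i}\qquad\text{for all }V\in\Pi_i\text{ with }\nu(V)>0.\tag{11}$$
By Lemma 4, $z_1=\lim_nZ_n(\nu_V)/\nu(V)$ exists. By Lemma 1 applied to the probability $\nu_V/\nu(V)$, $z_1\in D$. If $\nu(V)<1$, then in the same way $z_2=\lim_nZ_n(\nu_{\Omega_0\setminus V})/(1-\nu(V))$ lies in $D$, and $z=\nu(V)z_1+(1-\nu(V))z_2$. So $z_1=z$ by extremality. If $\nu(V)=1$, then $Z_n(\nu_V)=Z_n(\nu)$ and $z_1=z$. Now $\nu_V$ vanishes on all elements of $\Pi_i$ other than $V$, so $Z_i(\nu_V)/\nu(V)=z_V$. Apply (7) to $\nu_V/\nu(V)$ and let $n\to\infty$; this is (11).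

**Step 2: a branch that must both converge and jump.** By finite additivity choose $V^0\supset V^1\supset\cdots$ with $V^i\in\Pi_i$ and $\nu(V^i)>0$. By (9) and (11), $z_{V^i}\to z$, hence $\|z_{V^i}-z_{V^{i-1}}\|_1\to0$. But each $V^{i-1}$ is split at some later time; until then the branch stays at $V^{i-1}$, and at that time it passes to a child. So for infinitely many $i$ we have $V^{i-1}=W_i$ and $V^i$ is a child of $W_i$. By (4), $\|z_{V^i}-z_{V^{i-1}}\|_1\ge\delta$ for these $i$, a contradiction. $\square$

## 7. From a non-dentable set to an operator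

We turn to Proposition B. Non-dentability directly gives a tree of vectors with large jumps, but nothing makes those jumps invisible to a finite $\sigma$-algebra, as (2) requires. So we do not use that tree itself. We encode it in an operator and use the operator to find better nodes. This section works in any Banach space $X$.

Let $C\subset X$ be closed, convex, bounded and without the RNP, and $K=\sup_{c\in C}\|c\|$. A single point has the RNP, so $K>0$. Let $A\subset C$ be non-dentable: there is $\varepsilon_0>0$ with $x\in\overline{\mathrm{conv}}(A\setminus B(x,\varepsilon_0))$ for all $x\in A$. Let $\mathcal P=\{f\in L^1(\Omega):f\ge0,\int f=1\}$.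

**Step 1: an approximate martingale with large jumps.** We choose inductively finite Borel partitions $\pi_0=\{\Omega\}\prec\pi_1\prec\cdots$ of $\Omega$ into sets of positive measure, and $A$-valued $\pi_n$-measurable $\varphi_n$, with
$$\|\varphi_{n+1}-\varphi_n\|\ge\varepsilon_0,\qquad\|E[\varphi_{n+1}|\pi_n]-\varphi_n\|\le\varepsilon_02^{-n-3}\quad\text{everywhere}.\tag{12}$$
Start with a constant $\varphi_0\in A$. If $\varphi_n=x$ on $I\in\pi_n$, pick finitely many $x_j\in A\setminus B(x,\varepsilon_0)$ and $\lambda_j>0$ with $\sum\lambda_j=1$ and $\|x-\sum\lambda_jx_j\|\le\varepsilon_02^{-n-3}$. Split $I$ into pieces of measure $\lambda_j\lambda(I)$, and let $\varphi_{n+1}=x_j$ on the $j$-th piece.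

**Step 2: a true martingale.** For $k\ge n$, (12) gives $\|E[\varphi_{k+1}|\pi_n]-E[\varphi_k|\pi_n]\|=\|E[\,E[\varphi_{k+1}|\pi_k]-\varphi_k\,|\pi_n]\|\le\varepsilon_02^{-k-3}$. So $E[\varphi_k|\pi_n]$ converges as $k\to\infty$ to some $M_n$. Its values are limits of convex combinations of points of $A$, so they lie in $C$; $(M_n)$ is a martingale; and $\|M_n-\varphi_n\|\le\sum_{k\ge n}\varepsilon_02^{-k-3}=\varepsilon_02^{-n-2}$. Hence everywhere
$$\|M_{n+1}-M_n\|\ge\varepsilon_0-\tfrac{\varepsilon_0}4-\tfrac{\varepsilon_0}8\ge\tfrac{\varepsilon_0}2 .\tag{13}$$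

**Step 3: the operator.** Let $\mathcal G=\sigma(\bigcup\pi_n)$ and put $T1_I=\lambda(I)M_n|_I$ for $I\in\pi_n$. This is consistent because $(M_n)$ is a martingale. By linearity $\|T\sum c_I1_I\|\le K\sum|c_I|\lambda(I)$, so $T$ extends to $L^1(\mathcal G)$ with $\|T\|\le K$, and to $L^1(\Omega)$ by $Tf=T(E[f|\mathcal G])$. If $f\in\mathcal P$ is $\pi_n$-measurable, $Tf$ is a convex combination of values of $M_n$, so $Tf\in C$. For general $f\in\mathcal P$, $E[f|\pi_n]\in\mathcal P$ and $E[f|\pi_n]\to E[f|\mathcal G]$ in $L^1$. As $C$ is closed, $Tf\in C$ for all $f\in\mathcal P$.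

For the dyadic densities of Example 2 we may take $\varphi_n=2^n1_I$ on each cylinder $I$ of level $n$. Then (12) holds with no error, $M_n=\varphi_n$, and $T$ is the identity of $L^1(Y)$.

## 8. The kernel measure and its singular part

Now $X=L^1(Y)$. We represent $T$ by a measure $\sigma$ on $\Omega\times Y$ and show that $\sigma$ has a singular part. Put $\rho=\lambda\otimes\lambda$. "Cylinders of level $m$" are the $2^m$ sets of $\Omega$ given by the first $m$ coordinates.

**Step 1: the measure.** Let $\mathcal S$ be the space of functions $\phi=\sum_I1_I\otimes b_I$, where $I$ runs over the cylinders of some level $m$ and $b_I\in C(Y)$. Put $\Lambda(\phi)=\sum_I\int b_I\,T1_I\,d\lambda$. As $T$ is additive, this does not depend on the choice of $m$, and $\Lambda$ is linear. If $\phi\in\mathcal S$ vanishes off $A\times Y$ with $A$ clopen, then for $m$ large each cylinder of level $m$ lies in $A$ or in its complement, so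
$$|\Lambda(\phi)|\le\|\phi\|_\infty\sum_{I\subset A}\|T1_I\|_1\le K\lambda(A)\|\phi\|_\infty .\tag{14}$$
$\mathcal S$ is an algebra which contains the constants and separates points, so it is dense in $C(\Omega\times Y)$ by Stone–Weierstrass. By (14) with $A=\Omega$ and the Riesz theorem there is a finite signed Borel measure $\sigma$ with $\Lambda(\phi)=\int\phi\,d\sigma$ on $\mathcal S$.

**Step 2: three properties of $\sigma$.** For all Borel $A\subset\Omega$, $B\subset Y$,
$$\sigma(A\times B)=\int_BT1_A\,d\lambda,\qquad|\sigma|(A\times Y)\le K\lambda(A),\qquad\lambda(B)=0\Rightarrow|\sigma|(\Omega\times B)=0.\tag{15}$$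
For the first: if $A$ is clopen, both sides are signed measures in $B$ with the same integrals against each $b\in C(Y)$, namely $\Lambda(1_A\otimes b)$. So they agree for all $B$. For fixed $B$, both sides are countably additive in $A$ (the right side because it is additive and $\|T1_A\|_1\le K\lambda(A)$), and they agree on the algebra of clopen sets, hence on all Borel sets.

For the second: let $A$ be clopen. Then $|\sigma|(A\times Y)$ is the supremum of $\int\phi\,d\sigma$ over $\phi\in C(\Omega\times Y)$ with $|\phi|\le1_{A\times Y}$. Given $\epsilon>0$, take $\psi\in\mathcal S$ with $\|\psi-\phi\|_\infty\le\epsilon$. Then $\psi1_{A\times Y}\in\mathcal S$ vanishes off $A\times Y$, is uniformly within $\epsilon$ of $\phi$, and has sup norm at most $1+\epsilon$, so $\int\psi1_{A\times Y}\,d\sigma\le(1+\epsilon)K\lambda(A)$ by (14). Letting $\epsilon\to0$ gives the bound. An open $A$ is an increasing union of clopen sets, so the bound passes to open sets, and by outer regularity of $\lambda$ to Borel sets.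

For the third: if $\lambda(B)=0$, then $\sigma(A\times B')=\int_{B'}T1_A\,d\lambda=0$ for all $A$ and all Borel $B'\subset B$. Such rectangles are stable under intersection and generate the Borel sets of $\Omega\times B$, so $\sigma$ vanishes on all of them.

**Step 3: the singular part does not vanish.** Let $\sigma=g\rho+\sigma_s$ be the Lebesgue decomposition with respect to $\rho$; so $g\in L^1(\rho)$, $|\sigma_s|\perp\rho$ and $|\sigma_s|\le|\sigma|$. Suppose $\sigma_s=0$. Then $T1_A=\int_Ag(x,\cdot)\,d\lambda(x)$ by (15). So for $x\in I\in\pi_n$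
$$M_n(x)(y)=\frac1{\lambda(I)}\int_Ig(x',y)\,d\lambda(x')=E_\rho[g\,|\,\sigma(\pi_n)\otimes\mathcal B(Y)](x,y),$$
where $\mathcal B(Y)$ denotes the Borel sets. As a martingale of conditional expectations of one integrable function, this converges in $L^1(\rho)$. So $\int\|M_{n+1}(x)-M_n(x)\|_1\,d\lambda(x)\to0$, which contradicts (13). Hence $\sigma_s\ne0$.

**Step 4: densities attached to sets.** For Borel $A$ with $\lambda(A)>0$ put $z_A=T1_A/\lambda(A)$. It lies in $C$ because $1_A/\lambda(A)\in\mathcal P$. Put also $G_A=\lambda(A)^{-1}\int_Ag(x,\cdot)\,d\lambda(x)$. By (15) and $|\sigma_s|\le|\sigma|$, the measures $B\mapsto\sigma_s(A\times B)/\lambda(A)$ and $B\mapsto|\sigma_s|(A\times B)/\lambda(A)$ have densities $s_A,t_A\in L^1(Y)$ with respect to $\lambda$, and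
$$z_A=G_A+s_A,\qquad|s_A|\le t_A,\qquad\|s_A\|_1\le\|t_A\|_1\le K .\tag{16}$$
If $A$ is a finite disjoint union of sets $A_r$ of positive measure, then $s_A=\sum_r\frac{\lambda(A_r)}{\lambda(A)}s_{A_r}$, and likewise for $z_A$ and $G_A$.

**Step 5: a set $\Omega_0$ where $s_A$ is uniformly large and $G_A$ almost constant.** Rectangles generate the Borel sets and $\sigma_s\ne0$, so there are Borel $A_0,B_0$ and a sign $\varsigma$ with $\varsigma\sigma_s(A_0\times B_0)>0$. The signed measure $A\mapsto\varsigma\sigma_s(A\times B_0)$ has modulus at most $K\lambda(A)$, so it has a bounded density. This density has positive integral over $A_0$, so for some $a>0$ it is at least $a$ on a Borel set $\Theta$ of positive measure. Put $h=\varsigma1_{B_0}$. By Fubini $x\mapsto g(x,\cdot)\in L^1(Y)$ is defined a.e. and measurable. The separable space $L^1(Y)$ is covered by countably many balls of radius $a/16$, so for some centre $g_0$ the set of $x\in\Theta$ with $\|g(x,\cdot)-g_0\|_1\le a/16$ has positive measure. Let $\Omega_0$ be this set, with a null set removed so that it is Borel. Then for all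 Borel $A\subset\Omega_0$ with $\lambda(A)>0$,
$$\int h\,s_A\,d\lambda\ge a,\tag{17}$$
$$\|G_A-g_0\|_1\le\frac a{16}.\tag{18}$$
By (18), any two convex combinations of functions $G_A$, $A\subset\Omega_0$, are at distance at most $a/8$.

When $T$ is the identity, $\sigma$ is the image of $\lambda$ under $x\mapsto(x,x)$, so $g=0$ and $s_A=1_A/\lambda(A)$: a tall spike when $A$ is small. The next section shows that small sets give spikes in general.

## 9. Spikes and the splitting of a node

**Definition 4.** A Borel set $A\subset\Omega$ with $\lambda(A)>0$ is $\eta$-good if $\lambda\{|s_A|>\eta\}\le\eta$.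

When $T$ is the identity, $A$ is $\eta$-good for $0<\eta<1$ exactly when $\lambda(A)\le\eta$, since $\{|s_A|>\eta\}=A$ up to a null set.

For Borel $U$ with $\lambda(U)>0$ fix a Borel isomorphism $U\to[0,1)$ which carries $\lambda(\cdot|U)$ to Lebesgue measure. The preimages of the $2^n$ dyadic intervals of length $2^{-n}$ are the cells of $U$ of level $n$. They have equal measure, and the cells of all levels generate the Borel sets of $U$.

**Lemma 5.** For $\eta>0$ and all large $n$, at most $\eta2^n$ of the level-$n$ cells of $U$ are not $\eta$-good.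

*Proof.* On $U\times Y$ put $t_n(x,y)=t_A(y)$ for $x$ in the level-$n$ cell $A$. Let $\mathcal G_n$ be the product of the $\sigma$-algebra of level-$n$ cells with $\mathcal B(Y)$. For a cell $A$ and $B\subset Y$, $\int_{A\times B}t_n\,d\rho=|\sigma_s|(A\times B)$. So $t_n$ is the density of $|\sigma_s|$ with respect to $\rho$ on $\mathcal G_n$, and $(t_n)$ is a nonnegative martingale.

**Step 1: $t_n\to0$ $\rho$-a.e.** This is the martingale differentiation theorem for singular measures; here is the argument. The martingale converges a.e. to some $t\ge0$. By Fatou, $\int_Ft\,d\rho\le|\sigma_s|(F)$ for $F\in\bigcup\mathcal G_n$, an algebra which generates the Borel sets of $U\times Y$. By approximation the inequality holds for every Borel $F$. Take $F$ with $|\sigma_s|(F)=0$ and $\rho((U\times Y)\setminus F)=0$. Then $\int_Ft\,d\rho=0$, so $t=0$ $\rho$-a.e.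

**Step 2: counting.** Hence $\rho\{t_n>\eta\}\le\eta^2\lambda(U)$ for large $n$. If a cell $A$ is not $\eta$-good, then $\lambda\{t_A>\eta\}\ge\lambda\{|s_A|>\eta\}>\eta$, so $\rho(A\times\{t_A>\eta\})\ge\eta\lambda(A)$. Summing over the non-good cells, their total measure is at most $\eta\lambda(U)$, so their number is at most $\eta2^n$. $\square$

The next lemma says that an average of a bounded number of spikes is far from any fixed function.

**Lemma 6.** Let $A_1,\dots,A_m\subset\Omega_0$ have positive measure, $w_r\ge0$, $\sum w_r=1$, and let the total weight of the non-$\eta$-good $A_r$ be at most $\beta$. Let $s=\sum w_rs_{A_r}$. For every $s'\in L^1(Y)$,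
$$\|s-s'\|_1\ge a-\eta-K\beta-\omega(m\eta),\qquad\omega(t)=\sup\Big\{\int_B|s'|\,d\lambda:\lambda(B)\le t\Big\}.\tag{19}$$

*Proof.* Let $B$ be the union of the sets $\{|s_{A_r}|>\eta\}$ over the good $r$; then $\lambda(B)\le m\eta$. Off $B$ each good $|s_{A_r}|$ is at most $\eta$, and the bad terms have norm at most $K$, so $\int_{B^c}|s|\le\eta+K\beta$. As $|h|\le1$, (17) gives $\|s\|_1\ge\int hs\,d\lambda\ge a$. Hence $\|s-s'\|_1\ge\int_B|s|-\int_B|s'|\ge a-\eta-K\beta-\omega(m\eta)$. $\square$

We now split a node $V$ so that all children are close to the parent on a given finite $\sigma$-algebra and all are far from it in norm. It is not enough that most children be far, since the branch in the proof of Proposition A might choose the exceptional ones. A single cell may fail to be good. So each child will consist of several cells from each part of $V$, arranged so that few of them are bad.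

**Lemma 7 (splitting).** Let $\delta=a/2$. Let $V\subset\Omega_0$ be Borel with $\lambda(V)>0$, $\mathcal F$ a finite $\sigma$-algebra of Borel sets of $Y$, and $\varepsilon>0$. Then $V$ has a finite Borel partition $V_1,\dots,V_R$ into sets of equal measure such that for all $j$
$$\|E[z_{V_j}-z_V|\mathcal F]\|_1\le\varepsilon,\qquad\|z_{V_j}-z_V\|_1\ge\delta .$$

*Proof.*

**Step 1: parts on which $\mathcal F$ sees nearly constant behavior.** Let $\mathcal F$ have $N$ atoms. For an atom $B$ let $k_B$ be the density of $A\mapsto\int_BT1_A\,d\lambda$ with respect to $\lambda$; so $|k_B|\le K$ a.e. Cut $[-K,K]$ into finitely many intervals of length at most $\varepsilon/N$ and intersect the preimages under the $N$ functions $k_B$, absorbing null pieces into another piece. This gives a Borel partition $U_1,\dots,U_Q$ of $V$ into sets of positive measure on each of which every $k_B$ has essential oscillation at most $\varepsilon/N$.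

**Step 2: choice of parameters.** Fix $L$, a power of $2$, with $K/L\le a/16$. Let $\omega$ be as in (19) for $s'=s_V$. Since $\omega(t)\to0$ as $t\to0$ and $Q,L$ are fixed, we can choose $\eta>0$ with $\eta\le\min(1/L,a/16)$ and $\omega(QL\eta)\le a/8$. By Lemma 5 choose $n$ with $2^n\ge L$ such that each $U_q$ has at most $\eta2^n\le2^n/L=:R$ non-good cells of level $n$.

**Step 3: the children.** Distribute the $2^n$ cells of each $U_q$ into $R$ groups of $L$ cells with at most one non-good cell per group. Let $V_j$ be the union over $q$ of the $j$-th groups. Then $\lambda(V_j\cap U_q)=\lambda(U_q)/R$ and $\lambda(V_j)=\lambda(V)/R$.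

**Step 4: closeness on $\mathcal F$.** For each atom $B$, writing $\mathrm{avg}$ for averages,
$$\int_B(z_{V_j}-z_V)\,d\lambda=\sum_q\frac{\lambda(U_q)}{\lambda(V)}\big(\mathrm{avg}_{V_j\cap U_q}k_B-\mathrm{avg}_{U_q}k_B\big)$$
has modulus at most $\varepsilon/N$ by Step 1. Since $\|E[f|\mathcal F]\|_1=\sum_B|\int_Bf\,d\lambda|$ over the $N$ atoms, the first claim follows.

**Step 5: distance in norm.** $s_{V_j}$ is a convex combination of the $s_A$ over the $QL$ cells $A$ of $V_j$. A cell in $U_q$ has weight $\frac{\lambda(U_q)2^{-n}}{\lambda(V)/R}=\frac{\lambda(U_q)}{\lambda(V)L}$. At most one cell per $q$ is non-good, so the non-good weight is at most $\sum_q\frac{\lambda(U_q)}{\lambda(V)L}=\frac1L$. Lemma 6 with $m=QL$, $\beta=1/L$ gives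
$$\|s_{V_j}-s_V\|_1\ge a-\frac a{16}-\frac a{16}-\frac a8=\frac{3a}4 .$$
By (18), $\|G_{V_j}-G_V\|_1\le a/8$, so $\|z_{V_j}-z_V\|_1\ge\frac{3a}4-\frac a8\ge\delta$. In particular $R\ge2$. $\square$

## 10. Growing a slow bush inside $C$

**Proof of Proposition B.** Given $C\subset L^1(Y)$ without the RNP, construct $T$, $\Omega_0$, $a$ and the vectors $z_A\in C$ as in Sections 7 and 8, and put $\delta=a/2$. Start with $\Pi_0=\{\Omega_0\}$.

Given $\Pi_i$ (and $\mathcal F_{i-1}$ if $i\ge1$), approximate each $z_V$, $V\in\Pi_i$, within $2^{-i-1}$ by a simple function $\psi_V$. Let $\mathcal F_i$ be the finite $\sigma$-algebra generated by $\mathcal F_{i-1}$ and these finitely many simple functions. Then $\|z_V-E[z_V|\mathcal F_i]\|_1\le\|z_V-\psi_V\|_1+\|E[\psi_V-z_V|\mathcal F_i]\|_1\le2^{-i}$, which is (3).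

Given $\Pi_{i-1}$ and $\mathcal F_{i-1}$, let $W_i$ be an element of $\Pi_{i-1}$ with earliest time of first appearance, and split it by Lemma 7 with $\mathcal F=\mathcal F_{i-1}$ and $\varepsilon=2^{-i}$. This gives $\Pi_i$, (2) and (4). Property (1) holds since the children have equal measure and $\lambda(A)z_A=T1_A$ is additive. Only finitely many sets appear up to a given time, and a split set never reappears, so every set that occurs is eventually split. Finally $\|z_V\|_1\le K$ as $z_V\in C$. $\square$

**Proof of Theorem 1.** Identify $L^1[0,1]$ with $L^1(Y)$. Let $D$ be the set of the slow bush given by Proposition B. It is nonempty, closed and convex, it lies in $C$, and by Proposition A it has no extreme points. $\square$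

## 11. Functions with values in a UMD space

This section proves a stronger theorem; the question of Section 2 does not need it.

**Definition 5.** Let $C$ be closed, convex and bounded. It has the PCP (respectively the CPCP) if every nonempty (respectively nonempty closed convex) subset of $C$ has nonempty relatively weakly open subsets of arbitrarily small diameter. It is strongly regular (SR) if for every nonempty closed convex $D\subset C$ and $\varepsilon>0$ some convex combination $\sum\alpha_iO_i=\{\sum\alpha_ix_i:x_i\in O_i\}$ of nonempty relatively weakly open subsets $O_i$ of $D$ has diameter less than $\varepsilon$.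

**Example 6.** A bounded closed convex subset of $\mathbb R^d$ has all three properties, since the weak and norm topologies agree there. The set $P$ of probability densities on $Y$ has none of them. Indeed, let $O_1,\dots,O_r$ be nonempty relatively weakly open subsets of $P$. Densities which depend on finitely many coordinates are norm dense in $P$, so we may pick such $f_i\in O_i$. With $r_n$ the $n$-th coordinate sign, $f_i(1+r_n)\in P$ for large $n$, and $f_ir_n\to0$ weakly. So $f_i(1+r_n)\in O_i$ for large $n$. For any convex weights $\alpha_i$ the points $\sum\alpha_if_i$ and $\sum\alpha_if_i(1+r_n)$ of $\sum\alpha_iO_i$ are at distance $\|r_n\sum\alpha_if_i\|_1=1$. So $P$ is not SR, and the case $r=1$ shows that it has neither the CPCP nor the PCP.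

**Definition 6.** A Banach space $Z$, with norm $|\cdot|$, is UMD if for some (equivalently, for every) $1<p<\infty$ there is a constant $c_p$ with $\big(E|\sum_{1\le l\le n}\epsilon_l(f_l-f_{l-1})|^p\big)^{1/p}\le c_p\big(E|\sum_{1\le l\le n}(f_l-f_{l-1})|^p\big)^{1/p}$ for all $Z$-valued $L^p$ martingales $f$, all $n$ and all constants $\epsilon_l=\pm1$.

For example, a Hilbert space is UMD: for $p=2$ the increments are orthogonal in $L^2$, so the two sides agree with $c_2=1$. Closed subspaces of UMD spaces are UMD by the definition. We use two textbook facts: UMD spaces are reflexive, and reflexive spaces have the RNP.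

**Theorem 2.** Let $\mu$ be any measure, $Z$ a UMD Banach space (e.g. $Z=\mathbb R$, a Hilbert space, or $L^p$ with $1<p<\infty$), and $C\subset L^1(\mu;Z)$ nonempty, closed, convex, bounded. The following are equivalent: (1) RNP; (2) KMP; (3) every nonempty closed convex subset of $C$ has an extreme point; (4) PCP; (5) CPCP; (6) SR. Consequently RNP and KMP coincide for all Banach spaces isomorphic to subspaces of $L^1(\mu;Z)$; with $Z=\mathbb R^2$ (Euclidean norm) this includes complex $L^1(\mu)$.

In this section, labels (1)–(6) in phrases such as "(3) fails" refer to these properties. References to formulas (1)–(6) of Sections 1 and 3 are marked "formula".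

**Step 1: the easy implications.** (1)⇒(2) is known. (2)⇒(3): a nonempty set which is the closed convex hull of its extreme points has one. (1)⇒(4): let $A\subset C$ be nonempty, $\varepsilon>0$, and $x\in A$ with $x\notin\overline{\mathrm{conv}}(A\setminus B(x,\varepsilon))$. If $A\setminus B(x,\varepsilon)$ is empty, $A$ itself lies in $B(x,\varepsilon)$. Otherwise Hahn–Banach gives a functional $x^*$ and a real $t$ with $x^*(x)>t\ge\sup x^*(A\setminus B(x,\varepsilon))$. Then $\{y\in A:x^*(y)>t\}$ is relatively weakly open, contains $x$ and lies in $B(x,\varepsilon)$, so its diameter is at most $2\varepsilon$. (4)⇒(5) is trivial, and (5)⇒(6) holds by taking a convex combination with one term. It remains to show that if (1) fails, then (3) and (6) fail.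

**Step 2: reduction to $L^1(Y;Z)$ with $Z$ separable.** Suppose (1) fails. Section 7 gives $T:L^1(\Omega)\to L^1(\mu;Z)$, with values in the closed span $E$ of the countably many values of the $M_n$, which lie in $C$. So $Tf\in C\cap E$ for $f\in\mathcal P$. Each of these countably many vectors is an $L^1$ limit of simple functions $\sum1_{S_j}\zeta_j$ with $\mu(S_j)<\infty$. Let $S$ be the union of all the sets involved, $\Sigma_0$ the $\sigma$-algebra on $S$ which they generate, and $Z_0$ the closed span of the values. Then $S$ is $\sigma$-finite, $\Sigma_0$ is countably generated, $Z_0$ is separable and UMD, and $E\subset L^1(S,\Sigma_0,\mu;Z_0)$, which is a closed subspace of $L^1(\mu;Z)$. As $E\ne0$, $\mu(S)>0$, and there is a $\Sigma_0$-measurable $w>0$ on $S$ with $\int w\,d\mu=1$. The map $f\mapsto f/w$ is an isometry onto $L^1(w\mu;Z_0)$, so we may assume $\mu$ is a probability. Regarding functions on $S$ as functions on $S\times[0,1]$, with the product of $\mu$ and Lebesgue measure, is an isometric embedding, so we may assume $\mu$ is also nonatomic; the $\sigma$-algebra remains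 countably generated. Its measure algebra is then separable and nonatomic, hence isomorphic to that of $(Y,\lambda)$. The isomorphism carries $\sum1_{S_j}\zeta_j$ to the corresponding simple function on $Y$ and extends to a linear isometry into $L^1(Y;Z_0)$. In total we obtain a linear isometry $J:E\to L^1(Y;Z_0)$.

The set $J(C\cap E)$ is closed, convex and bounded. Extreme points and diameters are preserved by $J$. By Hahn–Banach the weak topology of a closed subspace is the restriction of the weak topology of the whole space, so relatively weakly open subsets are preserved too. If a closed convex subset of $J(C\cap E)$ violates (3) or (6), its preimage under $J$ does the same inside $C$. We therefore replace $C$ by $J(C\cap E)$, $T$ by $JT$ and $M_n$ by $JM_n$, and write $Z$ for $Z_0$: now $T:L^1(\Omega)\to L^1(Y;Z)$ with $Z$ separable UMD, $\|T\|\le K$, $Tf\in C$ for $f\in\mathcal P$, and (13) holds. $Z$ has the RNP, and we use it in two forms: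

- (R1) if $\tau$ is a finite measure and $F$ a $Z$-valued countably additive measure with $|F(S')|\le\kappa\tau(S')$ for all measurable $S'$, then $F$ has a Bochner density $k$ with respect to $\tau$. Moreover $|k|\le\kappa$ $\tau$-a.e., because the variation of $F$ over $S'$ is $\int_{S'}|k|\,d\tau\le\kappa\tau(S')$.
- (R2) $L^1$-bounded $Z$-valued martingales converge a.e.

**Step 3: the kernel measure.** The Riesz theorem is no longer available, so we first build a scalar dominating measure. For $x$ in the level-$n$ cylinder $I$ put $\zeta_n(x,y)=T1_I(y)/\lambda(I)$. As $T1_I=\sum T1_{I'}$ over the subcylinders of the next level, $(\zeta_n)$ is a $Z$-valued martingale on $(\Omega\times Y,\rho)$ for $\mathcal H_n=\sigma(\text{level-}n\text{ cylinders})\otimes\mathcal B(Y)$. So $|\zeta_n|$ is a submartingale, and $\int|\zeta_n(x,y)|\,d\lambda(y)\le K$ for all $x$. Let $\mathcal S$ be as in Section 8. If $0\le\phi\in\mathcal S$ is $\mathcal H_m$-measurable, then $\int\phi|\zeta_n|\,d\rho$ increases with $n\ge m$ and is at most $K\|\phi\|_\infty$. For $\phi\in\mathcal S$ also $\phi^\pm\in\mathcal S$,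 so $\tau(\phi)=\lim_n\int\phi|\zeta_n|\,d\rho$ exists on all of $\mathcal S$. It is linear, positive, and $|\tau(\phi)|\le K\|\phi\|_\infty$. It extends to $C(\Omega\times Y)$ by density. The extension is positive, because if $\phi\ge0$ and $\psi\in\mathcal S$ is within $\epsilon$ of $\phi$, then $\psi+\epsilon\ge0$ lies in $\mathcal S$. So $\tau$ is a finite positive Borel measure. For clopen $A$, $\tau(A\times Y)=\lim_n\int_{A\times Y}|\zeta_n|\,d\rho\le K\lambda(A)$; this passes to open and then to Borel $A$ as in Section 8.

The $Z$-valued map $\Lambda(\sum1_I\otimes b_I)=\sum\int b_I\,T1_I\,d\lambda$ satisfies $\Lambda(\phi)=\int\phi\zeta_n\,d\rho$ for all large $n$, so $|\Lambda(\phi)|\le\tau(|\phi|)$. As $\mathcal S$ is dense in $L^1(\tau)$, $\Lambda$ extends to a contraction $L^1(\tau)\to Z$. By (R1) applied to $S'\mapsto\Lambda(1_{S'})$ there is a $\tau$-measurable $\mathbf g$ with values in $Z$, $|\mathbf g|\le1$, and $\Lambda(\phi)=\int\phi\,\mathbf g\,d\tau$. Put $\sigma=\mathbf g\tau$; its variation is $|\sigma|=|\mathbf g|\tau\le\tau$. Then (15) holds. The first part is proved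 as before, after applying functionals $z^*\in Z^*$. The second is $|\sigma|(A\times Y)\le\tau(A\times Y)\le K\lambda(A)$. The third holds as before, since $\sigma$ vanishes on all Borel subsets of $\Omega\times B$ when $\lambda(B)=0$.

**Step 4: decomposition and the choice of $\Omega_0$.** By the Lebesgue decomposition of $|\sigma|$, write $\Omega\times Y=P_1\sqcup P_2$ with $\rho(P_2)=0$ and $|\sigma|(\cdot\cap P_1)=k\rho$ for some $k\in L^1(\rho)$. As $\sigma$ has the Bochner density $\mathbf u=\mathbf g/|\mathbf g|$ with respect to $|\sigma|$ (take $\mathbf u=0$ where $\mathbf g=0$), we get $\sigma=g\rho+\sigma_s$ with $g=k\,\mathbf u\in L^1(\rho;Z)$ and $\sigma_s=\sigma(\cdot\cap P_2)$. So $|\sigma_s|\perp\rho$ and $|\sigma_s|\le|\sigma|$. The proof that $\sigma_s\ne0$ is that of Section 8, because conditional expectations of one Bochner integrable function along an increasing sequence of $\sigma$-algebras converge in $L^1(\rho;Z)$.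

Define $z_A=T1_A/\lambda(A)$, $G_A=\lambda(A)^{-1}\int_Ag(x,\cdot)\,d\lambda(x)$, $s_A=z_A-G_A\in L^1(Y;Z)$, and $t_A$ as the density of $B\mapsto|\sigma_s|(A\times B)/\lambda(A)$. By (15), $\int_Bs_A\,d\lambda=\sigma_s(A\times B)/\lambda(A)$. So $|\int_Bs_A|\le\int_Bt_A$ for all $B$, and comparing variations, $|s_A|\le t_A$ a.e. Thus (16) holds, with the averaging rule after it. As $\sigma_s\neq0$, there are Borel $A_0,B_0$ and $z^*\in Z^*$ with $\|z^*\|=1$ and $\langle z^*,\sigma_s(A_0\times B_0)\rangle>0$. The signed measure $A\mapsto\langle z^*,\sigma_s(A\times B_0)\rangle$ has modulus at most $K\lambda(A)$, so its density is at least some $a>0$ on a set $\Theta$ of positive measure. With $h=1_{B_0}z^*$ we get (17) in the form $\int\langle h,s_A\rangle\,d\lambda\ge a$ for $A\subset\Theta$. As $L^1(Y;Z)$ is separable, $\Omega_0\subset\Theta$ with (18) is found as before.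

**Step 5: spikes and splitting.** The proof of Lemma 5 uses only the scalar measure $|\sigma_s|$ and $|s_A|\le t_A$. The proof of Lemma 6 uses only $\|s_A\|_1\le K$ and $\|s\|_1\ge\int\langle h,s\rangle\,d\lambda\ge a$. Both stand, with $|\cdot|$ the norm of $Z$. In Lemma 7 only the partition of $V$ changes. The density $k_B$ of $A\mapsto\int_BT1_A\,d\lambda$ is now $Z$-valued; it exists and has $|k_B|\le K$ by (R1). As $Z$ is separable, $V$ has a countable Borel partition into sets on each of which every $k_B$ has essential oscillation at most $\varepsilon/(2N)$. Keep finitely many of these sets, $U_1,\dots,U_Q$, of positive measure, such that the rest $U_0$ satisfies $2K\lambda(U_0)/\lambda(V)\le\varepsilon/(2N)$. If $U_0$ is null, merge it with $U_1$. Otherwise treat $U_0$ like the other parts in all later steps, with $Q+1$ in place of $Q$. In Step 4 of Lemma 7 the parts $U_q$, $q\ge1$, contribute at most $\varepsilon/(2N)$ in total. The part $U_0$ contributes at most $\frac{\lambda(U_0)}{\lambda(V)}\cdot2K\le\varepsilon/(2N)$. So the bound $\varepsilon/N$ persists, and $\|E[f|\mathcal F]\|_1=\sum_B|\int_Bf|$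 also holds for $Z$-valued $f$. Steps 2, 3 and 5 of Lemma 7 are unchanged. Section 10 now gives a slow bush in $L^1(Y;Z)$, defined by formulas (1)–(4) with $Z$-valued vectors, all of whose vectors lie in $C$; the approximating simple functions are $Z$-valued and still generate finite $\sigma$-algebras.

**Step 6: failure of (3).** In Section 3 the measures $\nu$ are scalar, and the arguments use only the triangle inequality, the contraction property of conditional expectations, and convergence of finite sums. They hold for $Z$-valued functions. So do Lemma 4 and the proof of Proposition A, once Lemma 3 is available. In place of Lemma 2 we use Burkholder's theorem (Ann. Probab. 9 (1981), 997–1011): if $Z$ is UMD, there is $c$ such that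
$$\alpha P\Big(\sup_i\Big|\sum_{1\le l\le i}\epsilon_l(f_l-f_{l-1})\Big|>\alpha\Big)\le c\,\sup_iE|f_i|$$
for every $Z$-valued martingale $f$, all constants $\epsilon_l=\pm1$ and all $\alpha>0$. For $e_l\in\{0,1\}$ write $e_l=\frac12(1+\epsilon_l)$ with $\epsilon_l=2e_l-1=\pm1$. Then
$$\sum_{1\le l\le i}e_l(f_l-f_{l-1})=\tfrac12(f_i-f_0)+\tfrac12\sum_{1\le l\le i}\epsilon_l(f_l-f_{l-1}).$$
If the left side exceeds $\alpha$ in norm, then $|f_i-f_0|>\alpha$ or the last sum exceeds $\alpha$ in norm. By Doob's inequality for the submartingale $|f_i-f_0|$, $\alpha P(\sup_i|f_i-f_0|>\alpha)\le\sup_iE|f_i-f_0|\le2\sup_iE|f_i|$. So (10) holds for multipliers in $\{0,1\}$ with $c+2$ in place of $c$.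

In the proof of Lemma 3, Step 1 applies Doob's inequality to the submartingale $|M_i|$ and uses $|M_n|\le E[|M_\infty|\,|\mathcal F_n]$. Step 2 uses only norms. Step 3 uses the a.e. convergence of $N$, which is (R2), the fact that $|N_{i\wedge\tau}|$ is a submartingale, dominated convergence, and Fatou for the scalar functions $|N_i|+|N_\infty|-|N_i-N_\infty|\ge0$. So Lemma 3 holds for $Z$-valued martingales. Hence the set $D\subset C$ of the slow bush is nonempty, closed, convex and has no extreme points, and (3) fails.

**Step 7: failure of (6).** Let $\mathcal P_0=\{f\in\mathcal P:f=0\text{ off }\Omega_0\}$ and $D'=\overline{T(\mathcal P_0)}$, a nonempty closed convex subset of $C$. We show that every convex combination $\sum_{i\le r}\alpha_iO_i$ of nonempty relatively weakly open subsets of $D'$ has diameter at least $a/2$. The idea is to move each chosen point inside its weak neighborhood by concentrating its density on good cells, the same cells for all $i$.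

Simple functions are dense in $\mathcal P_0$, so their images are norm dense in $D'$. Hence $O_i$ contains $Tf_i$ for some simple $f_i\in\mathcal P_0$. There are a finite set $\Phi$ of functionals and $\kappa>0$ such that for all $i$
$$\{u\in D':|\langle y^*,u-Tf_i\rangle|<\kappa\ \text{ for all }y^*\in\Phi\}\subset O_i .$$
Since $T^*y^*\in L^\infty(\Omega)$, there is a partition $U_1,\dots,U_Q$ of $\Omega_0$ into Borel sets of positive measure on which all $f_i$ are a.e. constant and all $T^*y^*$, $y^*\in\Phi$, have essential oscillation at most $\kappa/2$. Write $f_i=\sum_qp_{iq}1_{U_q}/\lambda(U_q)$, where $p_{iq}\ge0$ and $\sum_qp_{iq}=1$. For any $A_q\subset U_q$ of positive measure the density $f'_i=\sum_qp_{iq}1_{A_q}/\lambda(A_q)\in\mathcal P_0$ satisfies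
$$|\langle y^*,Tf'_i-Tf_i\rangle|=\Big|\sum_qp_{iq}\big(\mathrm{avg}_{A_q}T^*y^*-\mathrm{avg}_{U_q}T^*y^*\big)\Big|\le\frac\kappa2<\kappa ,$$
so $Tf'_i\in O_i$. With $p_q=\sum_i\alpha_ip_{iq}$, both
$$u=\sum_i\alpha_iTf_i=\sum_qp_qz_{U_q},\qquad u'=\sum_i\alpha_iTf'_i=\sum_qp_qz_{A_q}$$
lie in $\sum\alpha_iO_i$. Let $s'=\sum_qp_qs_{U_q}$, with $\omega$ as in (19), and choose $0<\eta<1$ with $\eta\le a/16$ and $\omega(Q\eta)\le a/8$. By Lemma 5, for $n$ large at most $\eta2^n<2^n$ level-$n$ cells of each $U_q$ are not $\eta$-good; let $A_q$ be an $\eta$-good one. Lemma 6 with $m=Q$, weights $p_q$ and $\beta=0$ gives $\|\sum_qp_qs_{A_q}-s'\|_1\ge a-\frac a{16}-\frac a8$. By (18) the combinations $\sum p_qG_{A_q}$ and $\sum p_qG_{U_q}$ differ by at most $\frac a8$. So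
$$\|u-u'\|_1\ge a-\frac a{16}-\frac a8-\frac a8\ge\frac a2 .$$
Hence $D'$ violates (6), and the six properties are equivalent.

**Step 8: the consequence for spaces.** A linear isomorphism of Banach spaces maps closed convex bounded sets to closed convex bounded sets. It preserves extreme points and, up to a change of $\varepsilon$ by a constant factor, dentability. So it preserves the KMP and the RNP of spaces. If $X$ is isomorphic to a subspace of $L^1(\mu;Z)$ and has the KMP, then every closed convex bounded subset of that subspace has the KMP, hence the RNP by the equivalence of (1) and (2), and so $X$ has the RNP. The converse is known. Complex $L^1(\mu)$ is, as a real Banach space, $L^1(\mu;\mathbb R^2)$ with the Euclidean norm on $\mathbb R^2$, so it is included. $\blacksquare$
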